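# When is a regular language an equality set?

## 1. Equality sets with a one-letter target

Let $\Sigma$ and $\Delta$ be finite alphabets and let $h_1,h_2:\Sigma^*\to\Delta^*$ be monoid homomorphisms. Their **equality set** is
$$E(h_1,h_2)=\{w\in\Sigma^*: h_1(w)=h_2(w)\}.$$
We shall ask which *regular* languages arise in this way, and whether an algorithm can tell. When $\Delta$ has one letter the answer is complete. Write $|w|_\sigma$ for the number of occurrences of $\sigma$ in $w$.

**Proposition 1.1.** Let $h_1,h_2:\Sigma^*\to\{a\}^*$ and put $c_\sigma=|h_1(\sigma)|-|h_2(\sigma)|$ for $\sigma\in\Sigma$. Then $E(h_1,h_2)=\{w:\sum_\sigma c_\sigma|w|_\sigma=0\}$. This set is regular if and only if the numbers $c_\sigma$ do not take both signs, and in that case it equals $\Sigma_0^*$ with $\Sigma_0=\{\sigma: c_\sigma=0\}$. Hence a regular $L\subseteq\Sigma^*$ is the equality set of a pair with one-letter target if and only if $L=\Sigma_0^*$ for some $\Sigma_0\subseteq\Sigma$, and this is decidable.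

*Proof.* Words over one letter are equal exactly when their lengths are, which gives the formula. Suppose $c_\sigma>0>c_\rho$, and put $p=c_\sigma$, $q=-c_\rho$. For $k,k'\ge0$ we have $\sigma^{k'q}\rho^{kp}\in E(h_1,h_2)$ if and only if $k'qp=kpq$, that is, $k'=k$. So the words $\sigma^{kq}$, $k\ge0$, are pairwise distinguished by their right continuations, and the set is not regular. If the $c_\sigma$ do not take both signs, then a sum of terms of one sign vanishes exactly when no letter with $c_\sigma\neq0$ occurs, so the set is $\Sigma_0^*$. Conversely, $\Sigma_0^*$ is obtained from $\sigma\mapsto(\varepsilon,\varepsilon)$ on $\Sigma_0$ and $\sigma\mapsto(a,\varepsilon)$ elsewhere. To decide the property for a given automaton, let $\Sigma_0=L\cap\Sigma$ and test whether $L=\Sigma_0^*$. $\square$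

A one-letter *source* is just as easy: for $k\ge1$, $h_1(\sigma)^k=h_2(\sigma)^k$ forces equal lengths and then, comparing prefixes, $h_1(\sigma)=h_2(\sigma)$. So $E(h_1,h_2)$ is $\{\varepsilon\}$ or $\sigma^*$.

What changes when the target has two or more letters? In Proposition 1.1, the only thing one remembers after reading a word $z$ is the integer $|h_1(z)|-|h_2(z)|$. In general, if $h_1(z)$ is ahead of $h_2(z)$, one must remember *the word* by which it is ahead. That word can be read off letter by letter, and a device that stores a word can compute.

## 2. Words as differences, and the decision problem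

**Definition (queue).** A word $z\in\Sigma^*$ *has queue* $Q\in\Delta^*$ if $h_1(z)=h_2(z)Q$.

So $z\in E(h_1,h_2)$ exactly when $z$ has queue $\varepsilon$. Call two words *comparable* if one is a prefix of the other. If $z\sigma$ is a prefix of a word of $E(h_1,h_2)$, then $h_1(z\sigma)$ and $h_2(z\sigma)$ are comparable. If $z$ has queue $Q$, this says that $Qh_1(\sigma)$ and $h_2(\sigma)$ are comparable.

**Example 2.1.** Fix $n\ge1$, let $\Sigma=\{e,d,f\}$, and write $\sigma\mapsto(h_1(\sigma),h_2(\sigma))$:
$$e\mapsto(d^n,\varepsilon),\qquad d\mapsto(d,d),\qquad f\mapsto(l,d^nl).$$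
Read a word of $E(h_1,h_2)$ from left to right. By induction the queue is always $d^{in}$ for some $i\ge0$. The letter $d$ keeps the queue, and $e$ replaces $i$ by $i+1$. For $f$, the words $d^{in}l$ and $d^nl$ must be comparable, which means $i=1$, and then the queue becomes $\varepsilon$. From $i\ge2$ there is no way back to $0$. So
$$E(h_1,h_2)=(d+e\,d^*f)^*,$$
a regular language that is not of the form $\Sigma_0^*$. It is the same language for every $n$, so a regular language need not determine the pair that defines it. This example returns in Section 9.

Let $F_E$ be the family of all equality sets: a language $L\subseteq\Sigma^*$ is in $F_E$ if and only if there are a finite alphabet $\Delta$ and homomorphisms $h_1,h_2:\Sigma^*\to\Delta^*$ with $E(h_1,h_2)=L$. It is known that it is undecidable whether a language in $F_E$, given by a pair of homomorphisms, is regular. The paper "The generalised completeness of Horn predicate-logic as a programming language" (https://core.ac.uk/download/147087878.pdf) states: "Although it is undecidable whether a language in $F_E$ is regular, we conjecture that the converse is decidable, i.e.,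 it is decidable whether a given regular language is in $F_E$." Here one algorithm is to receive a finite alphabet $\Sigma$ and a finite automaton over $\Sigma$. We prove that the conjecture is false.

**Theorem 1.** There are a fixed finite alphabet $\Sigma$, an undecidable recursively enumerable set $K$ of words, and an algorithm which, given a word $w$, outputs a finite automaton over $\Sigma$ recognizing a language $L_w$ such that $L_w\in F_E\iff w\notin K$.

Hence no algorithm decides whether a given regular language is in $F_E$, even over one fixed alphabet. The set of positive instances is not even r.e.: otherwise the complement of $K$ would be r.e., and $K$ would be decidable.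

Recall that a set is $\Sigma^0_2$ if it has the form $\{x:\exists a\,\forall b\;T(x,a,b)\}$ with $T$ decidable, and $\Sigma^0_2$-complete if moreover every $\Sigma^0_2$ set reduces to it by a computable many-one reduction.

**Theorem 2.** The problem "given a finite automaton, is its language in $F_E$?" is $\Sigma^0_2$-complete, with the alphabet part of the input, and already for one fixed alphabet.

In particular the problem is neither r.e. nor co-r.e., since both the undecidable set $K$ and its complement are $\Sigma^0_2$ and reduce to it.

## 3. Half of the test is decidable, half is Post's problem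

The sensible first attempt is to run through all pairs $(h_1,h_2)$ and test $E(h_1,h_2)=L$. Let us see how far this goes.

Let $F=F(\Delta)$ be the free group on $\Delta$, so that $\Delta^*\subseteq F$. For $z\in\Sigma^*$ put
$$o(z)=h_2(z)^{-1}h_1(z)\in F,\qquad\text{so that}\qquad o(z\sigma)=h_2(\sigma)^{-1}\,o(z)\,h_1(\sigma)\quad(\sigma\in\Sigma).\tag{1}$$
Then $z\in E(h_1,h_2)\iff o(z)=1$. If $z$ has queue $Q$, then $o(z)=Q$; but $o(z)$ is defined for every $z$. In Example 2.1 with $n=1$, $o(f)=(dl)^{-1}l=l^{-1}d^{-1}l$, although $f$ has no queue.

**Proposition 3.1.** Given a finite automaton for $L$ and a pair $(h_1,h_2)$, it is decidable whether $L\subseteq E(h_1,h_2)$.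

*Proof.* We may assume $L\neq\emptyset$ and that the automaton is deterministic with all states reachable and able to reach acceptance (missing transitions are allowed). I claim that $L\subseteq E(h_1,h_2)$ if and only if there is a map $\lambda$ from states to $F$ that is $1$ at the initial state and at accepting states and satisfies $\lambda(q')=h_2(\sigma)^{-1}\lambda(q)h_1(\sigma)$ for each transition $q\xrightarrow{\sigma}q'$. If $\lambda$ exists, then by (1) $o(z)=\lambda(q)$ whenever $z$ leads to $q$, so accepted words have $o=1$. Conversely let $L\subseteq E(h_1,h_2)$. If $z_1,z_2$ lead to $q$ and $y$ leads from $q$ to acceptance, then $h_2(y)^{-1}o(z_i)h_1(y)=1$ for $i=1,2$, so $o(z_1)=o(z_2)$; define $\lambda(q)$ as this value. To decide, choose for each state $q$ a word $z_q$ leading to it ($\varepsilon$ for the initial state), set $\lambda(q)=o(z_q)$, and check the finitely many equations in $F$. $\square$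

The other inclusion, $E(h_1,h_2)\subseteq L$, is a different matter. For $L=\{\varepsilon\}$ it asks whether $E(h_1,h_2)=\{\varepsilon\}$. This is Post's correspondence problem, which is undecidable. So the search over pairs stops at its second step.

This does not refute the conjecture. The language $\{\varepsilon\}$ is always in $F_E$, through $\sigma\mapsto(\sigma,\varepsilon)$, whatever Post's problem says about other pairs. The same observation spoils the first attempt at a *negative* answer. Suppose we take a pair $(g_1,g_2)$ simulating a machine, and let $L$ be the set that $E(g_1,g_2)$ is equal to when the machine does not halt. If it does not halt, $L\in F_E$. If it halts, we only learn $E(g_1,g_2)\neq L$, and some completely different pair may have equality set $L$. With $L=\{\varepsilon\}$ one always does.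

So $L$ must *force* every pair $(h_1,h_2)$ with $E(h_1,h_2)=L$ to behave like $(g_1,g_2)$. Which statements about $L$ can force anything? Membership alone cannot: the pair $h_1=h_2$ satisfies every membership. Nor can we hope for uniqueness, by Example 2.1. What we can use is the following dictionary.

* For a letter $f$: $\;zf\in E(h_1,h_2)\iff o(z)=h_2(f)h_1(f)^{-1}$. So if $z_1f,z_2f\in E(h_1,h_2)$, then $o(z_1)=o(z_2)$; and if $z_1f\in E(h_1,h_2)$ and $o(z_2)=o(z_1)$, then $z_2f\in E(h_1,h_2)$.
* If $h_1(t)=h_2(t)=T$, then $o(zt)=T^{-1}o(z)T$.

Hence, for a word $t\in E(h_1,h_2)$ with common image $T$: if $zf$ and $ztf$ are in $E(h_1,h_2)$, then *$o(z)$ commutes with $T$*; and if $zf\in E(h_1,h_2)$ but $ztf\notin E(h_1,h_2)$, then $o(z)$ *does not commute with* $T$. Commuting is very restrictive in a free group. The plan is to force the images of finitely many letters by commutations and non-commutations, and to let those letters simulate a machine.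

## 4. Commuting in free groups

We use these textbook facts (see Lyndon–Schupp, *Combinatorial Group Theory*, Ch. I). Write $\mathrm{Cent}(x)$ for the centralizer of $x$ in $F$. For example, for $a,b\in\Delta$ distinct, $\mathrm{Cent}(abab)=\langle ab\rangle$.

**(F1)** If $x\neq1$, then $\mathrm{Cent}(x)$ is infinite cyclic. If $\mathrm{Cent}(x)=\langle r\rangle$ and $n\neq0$, then $\mathrm{Cent}(r^n)=\langle r\rangle$. For the second part: $r^n\ne1$, so $\mathrm{Cent}(r^n)$ is cyclic, hence abelian, and it contains $r$. So each $z\in\mathrm{Cent}(r^n)$ commutes with $r$, hence with $x\in\langle r\rangle$, and thus $z\in\langle r\rangle$.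

**(F2)** Two non-commuting elements $x,y$ freely generate a free group of rank 2. Indeed $\langle x,y\rangle$ is free by Nielsen–Schreier, of rank at most 2, and not of rank at most 1 since it is not abelian. So $a\mapsto x$, $b\mapsto y$ maps the free group $F(a,b)$ onto a free group of rank 2, and it is injective because finitely generated free groups are Hopfian.

**(F3)** Let $\ell:F\to\mathbb Z$ be the homomorphism with $\ell(\delta)=1$ for all $\delta\in\Delta$. It is invariant under conjugation and equals the length on $\Delta^*$.

The next lemma handles a letter $\sigma$ that "inserts" something. Think of $x=h_1(\sigma)$, $y=h_2(\sigma)$; then $\tau=o(\sigma)$ and $y^{-1}\tau x=o(\sigma\sigma)$.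

**Lemma 4.1.** Let $p\in\Delta^+$ and $x,y\in\Delta^*$, and let $\tau=y^{-1}x\neq1$. Suppose that $\tau$ and $y^{-1}\tau x$ commute with $p$. Let $\mathrm{Cent}(p)=\langle r\rangle$ with $p=r^m$, $m\ge1$. Then $\ell(r)>0$, and there are integers $j,n$ with $n\ne0$, $j\ge0$, $j+n\ge0$ such that
$$y=r^j,\qquad x=r^{j+n},\qquad \tau=r^n .$$

*Proof.* (A generator $r$ with $m\ge1$ exists: replace $r$ by $r^{-1}$ if needed.) From $m\,\ell(r)=\ell(p)>0$ we get $\ell(r)>0$. Since $1\ne\tau\in\mathrm{Cent}(p)$, $\tau=r^n$ with $n\neq0$. As $x=y\tau$, the element $y^{-1}\tau x=(y^{-1}\tau y)\tau$ commutes with $p$, and so does $\tau$; hence $y^{-1}\tau y\in\langle r\rangle$, say $y^{-1}r^ny=r^{n'}$. Applying $\ell$ gives $n\,\ell(r)=n'\ell(r)$, so $n'=n$. Thus $y\in\mathrm{Cent}(r^n)=\langle r\rangle$ by (F1). Write $y=r^j$; then $x=y\tau=r^{j+n}$. Finally $\ell(x),\ell(y)\ge0$ gives $j\ge0$ and $j+n\ge0$. $\square$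

Example 2.1 realizes the case $p=r=d$, $j=0$, with arbitrary $n\ge1$, so the lemma cannot give more by itself. In Section 6 a second test word removes this freedom; in Section 9 we leave it in on purpose.

## 5. Cyclic rewriting by a pair of homomorphisms

**Definition (system).** A *system* consists of a finite alphabet $\Gamma_0$, a finite set $\mathcal R$ of rules $v\to u$ with $u,v\in\Gamma_0^+$ such that

**(P1)** neither of $u,v$ is a prefix of the other,

and words $w_0,w_1\in\Gamma_0^+$.

As usual, $w\to^*w'$ means that $w'$ arises from $w$ by finitely many replacements of a factor $v$ by $u$ with $(v\to u)\in\mathcal R$.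

Take two new letters $\sharp,\flat\notin\Gamma_0$, the *garbage letters*, and let $\Gamma=\Gamma_0\cup\{\sharp,\flat\}$. Put
$$\mathcal W=\{v\sharp,\ v\sharp\sharp,\ v\flat\sharp,\ \sharp u,\ \sharp\sharp u,\ \flat\sharp u:\ (v\to u)\in\mathcal R\}\cup\{\sharp w_0,\ \sharp w_1\},$$
$$\mathcal Z=\mathcal W\cup\{W\sharp\flat: W\in\mathcal W\}\cup\{\sharp\flat,\ \sharp\flat\sharp\flat,\ \flat\sharp\sharp\flat\},\qquad N=\max\{|Z|:Z\in\mathcal Z\}.$$
The alphabet $\Sigma$ consists of pairwise distinct letters: all $\gamma\in\Gamma$; a letter $c_\pi$ for each rule $\pi\in\mathcal R$; a letter $\iota$; "sources" $s_W$ for $W\in\mathcal W$; "sinks" $f_Z$ for $Z\in\mathcal Z$. Let $\Delta=\Gamma\cup\{k,l\}$ with new symbols $k,l$. The intended pair is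

| letter | $g_1$ | $g_2$ |
|---|---|---|
| $\gamma\in\Gamma$ | $\gamma$ | $\gamma$ |
| $c_\pi$, $\pi=(v\to u)$ | $u$ | $v$ |
| $\iota$ | $\sharp\flat$ | $\varepsilon$ |
| $s_W$ | $kW$ | $k$ |
| $f_Z$ | $l$ | $Zl$ |

On queues: $\gamma$ moves a first letter $\gamma$ to the end, $c_\pi$ removes a prefix $v$ and appends $u$, $\iota$ appends $\sharp\flat$, $s_W$ starts the queue $W$, and $f_Z$ empties the queue $Z$. Rotation makes the queue a cyclic word, and $c_\pi$ rewrites it.

**Example 5.1.** Let $\Gamma_0=\{a,b\}$ with the single rule $\pi=(a\to b)$, $w_0=a$, $w_1=b$. Reading $s_{\sharp a}\,\sharp\,c_\pi\,f_{\sharp b}$, the queue runs through $\sharp a$, $a\sharp$, $\sharp b$, $\varepsilon$. Indeed both homomorphisms give $k\sharp a\sharp bl$: $g_1$ as $k\sharp a\cdot\sharp\cdot b\cdot l$ and $g_2$ as $k\cdot\sharp\cdot a\cdot\sharp bl$.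

**Definition (the graph $\mathcal G$).** The vertices are $\varepsilon$ and all words of $\Gamma^*$ containing a garbage letter. The edges are

* $\varepsilon\xrightarrow{\gamma}\varepsilon$ and $\gamma Q'\xrightarrow{\gamma}Q'\gamma$, for $\gamma\in\Gamma$;
* $vQ'\xrightarrow{c_\pi}Q'u$, for $\pi=(v\to u)\in\mathcal R$ and $vQ'$ a vertex;
* $Q\xrightarrow{\iota}Q\sharp\flat$, for every vertex $Q$;
* $\varepsilon\xrightarrow{s_W}W$ for $W\in\mathcal W$, and $Z\xrightarrow{f_Z}\varepsilon$ for $Z\in\mathcal Z$.

All endpoints are vertices: rules contain no garbage, so in $vQ'$ the garbage is in $Q'$. At each vertex there is at most one edge with a given label, so $\mathcal G$ is deterministic.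

**Lemma 5.2.** $E(g_1,g_2)$ is the set of labels of closed walks at $\varepsilon$ in $\mathcal G$.

*Proof.* Let $z$ have queue $Q$, where $Q$ is a vertex, and let $\sigma\in\Sigma$. If $z\sigma$ is a prefix of a word of $E(g_1,g_2)$, then $Qg_1(\sigma)$ and $g_2(\sigma)$ are comparable. We check that they are comparable exactly when $\mathcal G$ has a $\sigma$-edge at $Q$, and that then the endpoint of the edge is the queue of $z\sigma$.

* $\gamma$: $Q\gamma$ and $\gamma$ are comparable if and only if $Q=\varepsilon$ or $Q$ begins with $\gamma$. The new queue is $\varepsilon$, respectively $Q'\gamma$ for $Q=\gamma Q'$.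
* $c_\pi$: compare $Qu$ and $v$. If $Q=\varepsilon$, they are incomparable by (P1). Otherwise $Q$ contains garbage and $v$ does not, so $Qu$ is not a prefix of $v$, and $v$ is a prefix of $Qu$ only if it ends before the first garbage letter, that is, if it is a prefix of $Q$. With $Q=vQ'$ the new queue is $Q'u$.
* $\iota$: $Q\sharp\flat$ and $\varepsilon$ are always comparable, and the new queue is $Q\sharp\flat$.
* $s_W$: $QkW$ and $k$ are comparable if and only if $Q=\varepsilon$, because $Q\in\Gamma^*$ does not contain $k$. The new queue is $W$.
* $f_Z$: $Ql$ and $Zl$ with $Q,Z\in\Gamma^*$ are comparable if and only if $Q=Z$. The new queue is $\varepsilon$.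

The empty word has queue $\varepsilon$. By induction on prefixes, a word of $E(g_1,g_2)$ labels a walk from $\varepsilon$ ending at its queue $\varepsilon$. Conversely the label of a closed walk at $\varepsilon$ has queue $\varepsilon$. $\square$

## 6. Finitely many words that force the pair

Now forget $(g_1,g_2)$ and let $(h_1,h_2)$ be any pair. The following lemma says that finitely many memberships and non-memberships make it simulate the same rewriting.

**Lemma 6.1 (rigidity).** Let $h_1,h_2$ be homomorphisms on $\Sigma^*$, or on $\Sigma_1^*$ for some $\Sigma_1\supseteq\Sigma$, such that $E(h_1,h_2)$ contains all words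

* (B1) $\gamma$, for $\gamma\in\Gamma$;
* (B2) $\iota f_{\sharp\flat},\ \iota\sharp\flat f_{\sharp\flat};\quad \iota\iota f_{\sharp\flat\sharp\flat},\ \iota\iota\sharp\flat f_{\sharp\flat\sharp\flat};\quad \iota\sharp\iota f_{\flat\sharp\sharp\flat},\ \iota\sharp\iota\,\flat\sharp\sharp\flat\, f_{\flat\sharp\sharp\flat}$;
* (B3) $s_Wf_W,\ s_WWf_W,\ s_W\iota f_{W\sharp\flat},\ s_W\iota W\sharp\flat f_{W\sharp\flat}$, for $W\in\mathcal W$;
* (B4) $s_{v\sharp}c_\pi f_{\sharp u},\ s_{v\sharp\sharp}c_\pi f_{\sharp\sharp u},\ s_{v\flat\sharp}c_\pi f_{\flat\sharp u}$, for $\pi=(v\to u)\in\mathcal R$;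

and none of the words

* (B5) $\iota,\quad \iota\flat\sharp f_{\sharp\flat},\quad s_W\iota\sharp\flat Wf_{W\sharp\flat}$ for $W\in\mathcal W$.

Put $\varphi(\gamma)=h_1(\gamma)=h_2(\gamma)$, extended to a homomorphism on $\Gamma^*$. Then, after possibly interchanging $h_1$ and $h_2$:
$$o(s_W)=\varphi(W)=h_2(f_W)h_1(f_W)^{-1}\quad(W\in\mathcal W),\qquad h_1(c_\pi)=\varphi(u),\ \ h_2(c_\pi)=\varphi(v)\quad(\pi=(v\to u)\in\mathcal R).$$

*Proof.* Let $P=\varphi(\sharp)$ and $R=\varphi(\flat)$. We write $E$ for $E(h_1,h_2)$.

**Step 1: the letter $\iota$.** The purpose is to show that, up to interchange, $h_1(\iota)=PR$ and $h_2(\iota)=1$. This gives one element that is known exactly, against which the others can be measured.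

Let $x=h_1(\iota)$, $y=h_2(\iota)$, $\tau=o(\iota)=y^{-1}x$. From $\iota f_{\sharp\flat},\ \iota\sharp\flat f_{\sharp\flat}\in E$ we get that $\tau$ commutes with $PR$. If $PR=RP$, then $o(\iota\flat\sharp)=(RP)^{-1}\tau RP=\tau$, so $\iota\flat\sharp f_{\sharp\flat}\in E$, contrary to (B5). So
$$PR\neq RP,\tag{2}$$
and in particular $PR\in\Delta^+$. Since $\iota\notin E$, $\tau\neq1$. From the two words beginning with $\iota\iota$, $o(\iota\iota)=y^{-1}\tau x$ commutes with $PR$. Lemma 4.1 with $p=PR$ gives $r$, $m\ge1$ and integers $j$, $n\ne0$ with
$$\mathrm{Cent}(PR)=\langle r\rangle,\quad PR=r^m,\quad \tau=r^n,\quad y=r^j,\quad x=r^{j+n}.$$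

As in Example 2.1, nothing so far fixes $n$ and $j$. The words with $\iota\sharp\iota$ insert at two different places of the cyclic word, and they will fix both. Let $r'=P^{-1}rP$. Then $RP=P^{-1}(PR)P=r'^m$ and $o(\iota\sharp)=P^{-1}\tau P=r'^n$, so
$$o(\iota\sharp\iota)=y^{-1}r'^n x=r^{-j}r'^n r^{n+j}.$$
By (B2) this commutes with $\varphi(\flat\sharp\sharp\flat)=RP\cdot PR=r'^mr^m$. If $r,r'$ commuted, then $RP\cdot PR=PR\cdot RP$ as words, and comparing the prefixes of length $|PR|$ would give $RP=PR$, contrary to (2). So by (F2) $r,r'$ freely generate a free group $F_2$ of rank 2. From here on, reduced words and *syllables* (maximal powers of one generator) refer to the generators $r,r'$.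

We compute the centralizer of $r'^mr^m$ in $F_2$. This element is cyclically reduced. It is not a proper power: suppose $r'^mr^m=g^t$ with $t\ge2$. If $g=hg_0h^{-1}$ as a reduced word with $g_0$ cyclically reduced, then $hg_0^th^{-1}$ is reduced, so $h=1$ since $g^t$ is cyclically reduced. Thus $g$ is cyclically reduced, and the reduced word of $g^t$ is the $t$-fold concatenation of that of $g$. Hence $g$ begins with $r'$ and ends with $r$, no syllables merge in the concatenation, and $g^t$ has at least $2t\ge4$ syllables. But $r'^mr^m$ has two. So the centralizer of $r'^mr^m$ in $F_2$, which is cyclic and contains this element, is generated by it. Therefore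
$$r^{-j}r'^nr^{n+j}=(r'^mr^m)^\kappa\qquad\text{for some }\kappa\in\mathbb Z.$$
The left side has exactly one $r'$-syllable because $n\neq0$; the right side has $|\kappa|$ of them. So $\kappa=\pm1$.

If $\kappa=1$, then $r^{-j}r'^nr^{n+j}=r'^mr^m$, so $j=0$ and $n=m$. Hence $y=1$ and $x=r^m=PR$. If $\kappa=-1$, the right side is $r^{-m}r'^{-m}$, so $j=m$, $n=-m$, hence $x=1$ and $y=r^m=PR$. All hypotheses, and $\varphi$, are symmetric in $h_1,h_2$. So after interchanging them if necessary,
$$h_1(\iota)=PR,\qquad h_2(\iota)=1.\tag{3}$$

**Step 2: sources and sinks.** The purpose is to show $o(s_W)=\varphi(W)$. Knowing only that $o(s_W)$ commutes with $\varphi(W)$ would leave an unknown exponent; the known insertion $\iota$ fixes it.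

Let $W\in\mathcal W$, $\tau_W=o(s_W)$ and $X=PR=\varphi(\sharp\flat)$. By (B3), $\tau_W$ commutes with $\varphi(W)$. By (3), $o(s_W\iota)=\tau_WX$, and by (B3) this commutes with $\varphi(W\sharp\flat)=\varphi(W)X$. If $\varphi(W)$ and $X$ commuted, then $\varphi(\sharp\flat W)=\varphi(W\sharp\flat)$, so $o(s_W\iota\sharp\flat W)=o(s_W\iota W\sharp\flat)=o(s_W\iota)$ and $s_W\iota\sharp\flat Wf_{W\sharp\flat}\in E$, contrary to (B5). So $\varphi(W)$ and $X$ do not commute, and $\varphi(W)\neq1$. Let $\mathrm{Cent}(\varphi(W))=\langle\omega\rangle$, $\varphi(W)=\omega^\mu$ with $\mu\ge1$, and $\tau_W=\omega^\nu$. Since $\omega$ and $X$ do not commute, they freely generate a free group by (F2). There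
$$\omega^\nu X\,\omega^\mu X=\omega^\mu X\,\omega^\nu X.$$
If $\nu=0$ this reads $X\omega^\mu X=\omega^\mu X^2$, which is false. So $\nu\neq0$, and comparing first syllables gives $\nu=\mu$. Thus $o(s_W)=\varphi(W)$. From $s_Wf_W\in E$ we get $h_2(f_W)h_1(f_W)^{-1}=o(s_W)=\varphi(W)$.

**Step 3: rules.** The purpose is to determine $h_1(c_\pi)$ and $h_2(c_\pi)$. Three test words with different garbage give three equations for two unknowns.

Let $\pi=(v\to u)$, $x=h_1(c_\pi)$, $y=h_2(c_\pi)$, $\alpha=\varphi(v)^{-1}y$. By Step 2, $o(s_{v\sharp}c_\pi)=y^{-1}\varphi(v)Px=\alpha^{-1}Px$, and since $s_{v\sharp}c_\pi f_{\sharp u}\in E$, this equals $h_2(f_{\sharp u})h_1(f_{\sharp u})^{-1}=\varphi(\sharp u)=P\varphi(u)$. The other two words of (B4) are treated alike, and we obtain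
$$\alpha^{-1}Px=P\varphi(u),\qquad \alpha^{-1}PPx=PP\varphi(u),\qquad \alpha^{-1}RPx=RP\varphi(u).$$
Substitute $Px=\alpha P\varphi(u)$ from the first equation into the other two and cancel $P\varphi(u)$ on the right: $\alpha^{-1}P\alpha=P$ and $\alpha^{-1}R\alpha=R$. If $\alpha\neq1$, then $P,R$ lie in the cyclic group $\mathrm{Cent}(\alpha)$ and commute, contrary to (2). So $\alpha=1$, that is, $y=\varphi(v)$. Then $Px=P\varphi(u)$ gives $x=\varphi(u)$. $\square$

**Remark 6.2 (simulation).** In the situation of Lemma 6.1, after the interchange, suppose $o(t)=\varphi(Q)$ and $\mathcal G$ has a walk from $Q$ to $Q'$ whose label $t'$ consists of letters $\gamma$ and $c_\pi$ only. Then $o(tt')=\varphi(Q')$. This follows edge by edge from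
$$\varphi(\gamma)^{-1}\varphi(\gamma Q'')\varphi(\gamma)=\varphi(Q''\gamma),\qquad \varphi(v)^{-1}\varphi(vQ'')\varphi(u)=\varphi(Q''u)$$
(a loop $\varepsilon\xrightarrow{\gamma}\varepsilon$ fixes $\varphi(\varepsilon)=1$). Moreover, for $W\in\mathcal W$, $o(t)=\varphi(W)$ implies $tf_W\in E(h_1,h_2)$.

Finally, if $\sharp aub$ arises from $\sharp avb$ by a rule $\pi=(v\to u)$, then $\mathcal G$ has a walk from $\sharp avb$ to $\sharp aub$ of this kind: read the letters of $\sharp a$, reaching $vb\sharp a$; then $c_\pi$, reaching $b\sharp au$; then the letters of $b$.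

## 7. Turing machines as rewriting rules

Let $M$ be a deterministic Turing machine with state set $S$, states $q_0\neq\mathsf h$ in $S$, tape alphabet $\Theta\ni\square$, and transition function $\delta:(S\setminus\{\mathsf h\})\times\Theta\to S\times\Theta\times\{\mathrm L,\mathrm R\}$. The tape is one-way infinite with cells $0,1,2,\dots$; a left move from cell $0$ means that $M$ gets stuck without reaching $\mathsf h$. We say that $M$ *halts* if it reaches $\mathsf h$. Take new letters $\mathsf h'$, $[$ and $]$, all these alphabets being disjoint. The **$M$-rules** are, for $x,y\in\Theta$ and $q\in S\setminus\{\mathsf h\}$: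

* (M1) $qx\to x'q'$ if $\delta(q,x)=(q',x',\mathrm R)$;
* (M2) $yqx\to q'yx'$ if $\delta(q,x)=(q',x',\mathrm L)$;
* (M3) $q]\to q\square]$;
* (M4) $\mathsf h\to\mathsf h'$, $\quad\mathsf h'x\to\mathsf h$, $\quad x\mathsf h\to\mathsf h$.

They satisfy (P1): in (M3) the second letters of the two sides differ, and in all other rules the first letters differ.

**Lemma 7.1.** Let $q\in S\setminus\{\mathsf h\}$ and $\alpha,\beta\in\Theta^*$. Then $[\alpha q\beta]\to^*[\mathsf h']$ by the $M$-rules if and only if $M$, started in state $q$ with tape $\alpha\beta\square\square\cdots$ and head on cell $|\alpha|$, halts.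

*Proof.* All words derived from $[\alpha q\beta]$ have the form $[\alpha'q'\beta']$ with $\alpha',\beta'\in\Theta^*$ and $q'\in S\cup\{\mathsf h'\}$. If $q'\notin\{\mathsf h,\mathsf h'\}$, the word represents the configuration with state $q'$, tape $\alpha'\beta'\square\square\cdots$ and head on cell $|\alpha'|$. Every left side contains exactly one letter of $S\cup\{\mathsf h'\}$, so a rule applied here must have $q'$ in its left side, and at most one application is possible:

* if $\beta'=\varepsilon$, exactly (M3), which appends a blank and does not change the configuration;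
* if $\beta'=x\beta''$ and $\delta(q',x)$ is a right move, exactly (M1), which performs the move;
* if $\beta'=x\beta''$ and $\delta(q',x)$ is a left move, exactly (M2) when $\alpha'\neq\varepsilon$, which performs the move, and no rule when $\alpha'=\varepsilon$, where $M$ gets stuck.

If $[\alpha q\beta]\to^*[\mathsf h']$, the first derived word containing $\mathsf h$ or $\mathsf h'$ arises by (M1) or (M2) with new state $\mathsf h$. Up to there the derivation follows the run of $M$, so $M$ reaches $\mathsf h$. Conversely, if $M$ halts, follow its run, using (M3) whenever $\beta'=\varepsilon$, until a word $[\alpha'\mathsf h\beta']$ is reached. Delete $\alpha'$ by rules $x\mathsf h\to\mathsf h$. Delete $\beta'$ by alternating $\mathsf h\to\mathsf h'$ and $\mathsf h'x\to\mathsf h$. Finish with $[\mathsf h]\to[\mathsf h']$. $\square$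

## 8. A regular language that is an equality set exactly when the machine runs forever

We prove Theorem 1. The test words (B4) must lie in $L_w$, and they use every rule. The computation from $\sharp w_0$ to $\sharp w_1$ must *not* lie in $L_w$. The left bracket separates the two: it occurs in no rule and hence in no test word of type (B4), and in $L_w$ we shall forbid rewriting while a $[$ is present.

**Step 1: the system.** The purpose is to fix the rules and list what is needed about them. Fix $M$ such that
$$K=\{w: M\text{ halts when started in }q_0\text{ on cell }0\text{ with tape }w\square\square\cdots\}$$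
is undecidable, $w$ ranging over words over the input alphabet, a subset of $\Theta$. Such machines exist, and $K$ is r.e. Let $\mathsf g$ be a new letter and $\Gamma_0=S\cup\{\mathsf h',\mathsf g\}\cup\Theta\cup\{[,]\}$. The *state letters* are those of $S\cup\{\mathsf h',\mathsf g\}$. The rules are the $M$-rules and

* (M5) $\mathsf g\to q_0$.

Let $w_0=[\mathsf gw]$ and $w_1=[\mathsf h']$. The only rule applicable to $w_0$ is (M5), and $\mathsf g$ is never recreated. So by Lemma 7.1,
$$w_0\to^*w_1\iff w\in K.\tag{4}$$
Also (P1) holds for (M5). Form $\Sigma,g_1,g_2,\mathcal G,N$ as in Section 5. Only the names $s_{\sharp w_0}$, $f_{\sharp w_0}$, $f_{\sharp w_0\sharp\flat}$ depend on $w$. The words $\sharp w_0$ and $\sharp w_0\sharp\flat$ contain $[$ and $\mathsf g$, so they differ from all other elements of $\mathcal Z$. Renaming these three letters makes $\Sigma$ independent of $w$. By inspection of the rules $v\to u$: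

* **(P2)** Each of $u,v$ contains exactly one state letter and no $[$. Each of $u,v$ contains $]$ exactly once, as its last letter, if the rule is of type (M3), and not at all otherwise. If $v$ contains $\mathsf h$ or $\mathsf h'$, so does $u$. The letter $\mathsf g$ occurs in no $u$.
* **(P3)** $|u|\ge|v|$ except for the rules $\mathsf h'x\to\mathsf h$ and $x\mathsf h\to\mathsf h$ of type (M4). $|u|>|v|$ only for type (M3).

**Step 2: the language $L_w$.** Delete from $\mathcal G$ all vertices of length $>N$ and all $c_\pi$-edges starting at vertices that contain the letter $[$. The result is a finite deterministic graph $\mathcal G_0$, computable from $w$. Let $L_w$ be the set of labels of closed walks at $\varepsilon$ in $\mathcal G_0$. It is regular, an automaton for it is computable, and $L_w\subseteq E(g_1,g_2)$ by Lemma 5.2.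

**Step 3: excursions.** The purpose is to collect what is preserved between two visits to $\varepsilon$. A closed walk at $\varepsilon$ in $\mathcal G$ is a concatenation of loops $\varepsilon\xrightarrow{\gamma}\varepsilon$ and *excursions*: an excursion starts with $s_W$ (first vertex $W$) or $\iota$ (first vertex $\sharp\flat$), ends with some $f_Z$, and in between, in its *interior*, has only nonempty vertices and only $\gamma$-, $c_\pi$- and $\iota$-edges. For instance, in Example 5.1, $\iota\sharp\iota f_{\flat\sharp\sharp\flat}$ is an excursion with vertices $\sharp\flat,\ \flat\sharp,\ \flat\sharp\sharp\flat$ and one interior $\iota$-edge. In the interior: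

* (X1) A $\gamma$-edge preserves the cyclic word. An edge $vQ'\to Q'u$ replaces cyclically a factor $v$ by $u$. An $\iota$-edge inserts $\sharp\flat$ cyclically somewhere.
* (X2) Hence, by (P2), the numbers of $[$, of $]$, and of state letters are constant. Garbage letters are never removed. Once a letter of $\{\mathsf h,\mathsf h'\}$ is present, some letter of $\{\mathsf h,\mathsf h'\}$ remains present.
* (X3) There is at most one interior $\iota$-edge: the first vertex has at least $1$ garbage letter, $Z$ has at most $4$, and each $\iota$-edge adds $2$.
* (X4) If no length-increasing $c_\pi$-edge is used, all vertices have length at most that of the first vertex plus $2$, by (X3). This is at most $N$, because $W\sharp\flat\in\mathcal Z$ and $\sharp\flat\sharp\flat\in\mathcal Z$.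

**Lemma 8.1.** If $w\notin K$, then $E(g_1,g_2)=L_w$. In particular $L_w\in F_E$.

*Proof.* By Lemma 5.2 it suffices that each excursion of $\mathcal G$ lies in $\mathcal G_0$. The number of $[$ is constant, so there are two cases.

*Case A: no vertex contains $[$.* Then only the length bound is at stake. If no rule (M4) is used, interior edges never decrease the length, so all lengths are at most $|Z|\le N$. Suppose a rule (M4) is used. Then $Z$ contains $\mathsf h$ or $\mathsf h'$ by (X2). The elements of $\mathcal Z$ that contain $]$ but not $[$ come from rules of type (M3), so they contain neither $\mathsf h$ nor $\mathsf h'$. As $Z$ contains no $[$, it contains no $]$. By (X2) no vertex contains $]$, so (M3) is not used, no used rule increases the length, and (X4) bounds all lengths by $N$.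

*Case B: all interior vertices contain $[$.* Then the excursion starts with $s_W$, $W\in\{\sharp w_0,\sharp w_1\}$, and $Z\in\{\sharp w_0,\ \sharp w_0\sharp\flat,\ \sharp w_1,\ \sharp w_1\sharp\flat\}$. We claim that no $c_\pi$-edge is used. Then all lengths are at most $N$ by (X4), and the excursion lies in $\mathcal G_0$.

Let $W=\sharp w_1=\sharp[\mathsf h']$. Before the first $c_\pi$-edge, all letters present are among $[,\mathsf h',],\sharp,\flat$. A usable $v$ has state letter $\mathsf h'$, so $v=\mathsf h'x$ with $x\in\Theta$, which is impossible.

Let $W=\sharp w_0=\sharp[\mathsf gw]$ and suppose a $c_\pi$-edge is used. The first one must be that of $\mathsf g\to q_0$, and $\mathsf g$ never reappears. So $Z\in\{\sharp w_1,\sharp w_1\sharp\flat\}$. For an interior vertex $V$, let the *arc* $y(V)$ be the cyclic factor of $V$ from the unique $[$ to the unique $]$, both included. For example, $y(q]\flat\sharp[x)=[xq]$. Initially the arc is $w_0$, at the end it is $w_1$, and initially the unique state letter lies in the arc.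

* $\gamma$-edges do not change the arc.
* At a $c_\pi$-edge, the replaced occurrence of $v$ contains the state letter, which lies in the arc. It contains no $[$, and it can contain $]$ only as its last letter. So it does not extend beyond the arc on either side, and the arc is rewritten by $v\to u$. The new state letter is again in the arc.
* An $\iota$-edge inserting inside the arc would leave garbage in the arc for the rest of the excursion, since no $v$ contains garbage. But $w_1$ has none. So $\iota$-edges insert outside the arc and do not change it.

Hence $w_0\to^*w_1$, so $w\in K$ by (4), a contradiction. $\square$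

**Lemma 8.2.** If $w\in K$, then $L_w\notin F_E$.

*Proof.* Suppose $E(h_1,h_2)=L_w$ for some pair. First we check the hypotheses of Lemma 6.1. The words (B1)–(B4) label closed walks at $\varepsilon$ in $\mathcal G_0$: the walks are read off from the edge list (for (B4), $\varepsilon\to v\sharp\to\sharp u\to\varepsilon$ and similarly with $v\sharp\sharp$, $v\flat\sharp$), all vertices have length at most $N$, and the $c_\pi$-edges start at $v\sharp$, $v\sharp\sharp$, $v\flat\sharp$, which do not contain $[$. The words (B5) are not in $E(g_1,g_2)\supseteq L_w$. Indeed $\iota$ leads to $\sharp\flat\neq\varepsilon$. At $\sharp\flat$ there is no $\flat$-edge. At the vertex $W\sharp\flat$, the only readable word of $\Gamma^*$ of length $|W|+2$ is $W\sharp\flat$, and $\sharp\flat W\neq W\sharp\flat$: otherwise $W$ would commute with the primitive word $\sharp\flat$ and hence be a power of it, whereas $W$ contains a letter of $\Gamma_0$. So Lemma 6.1 applies. Interchange $h_1,h_2$ if necessary.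

Now we run the computation. As $w\in K$, $w_0\to^*w_1$ by (4). By Remark 6.2 there is a walk in $\mathcal G$ from $\sharp w_0$ to $\sharp w_1$ whose label $t'$ consists of letters $\gamma$ and $c_\pi$, with at least one $c_\pi$ since $w_0\neq w_1$. From $o(s_{\sharp w_0})=\varphi(\sharp w_0)$ we get $o(s_{\sharp w_0}t')=\varphi(\sharp w_1)$, so
$$z=s_{\sharp w_0}\,t'\,f_{\sharp w_1}\in E(h_1,h_2).$$
But $z\notin L_w$: after $s_{\sharp w_0}$ a walk in $\mathcal G_0$ is at $\sharp w_0$, and until the next sink letter all vertices contain $[$ and have no $c_\pi$-edges in $\mathcal G_0$; yet $t'$ contains a $c_\pi$ and no sink letter. This is a contradiction. $\square$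

Lemmas 8.1 and 8.2 give $L_w\in F_E\iff w\notin K$. This proves Theorem 1, and the conjecture is disproved. $\blacksquare$

## 9. An unknown exponent as an existential quantifier

**Step 1: the upper bound in Theorem 2.** Composing both homomorphisms with an injective homomorphism $\Delta^*\to\{0,1\}^*$ does not change the equality set. So $L\in F_E$ if and only if
$$\exists\,(h_1,h_2:\Sigma^*\to\{0,1\}^*)\ \ \forall z\in\Sigma^*\quad\big(z\in L\leftrightarrow h_1(z)=h_2(z)\big),$$
where the pairs are finite objects and the condition in parentheses is decidable. This is a $\Sigma^0_2$ condition, whether or not the alphabet is fixed.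

For hardness we must make use of the quantifier "there is a pair". In Theorem 1 the pair was forced as far as it mattered. In Example 2.1, by contrast, the exponent $n$ is free. We add such letters, so that choosing a pair amounts to choosing $n$, and let the machine halt when $n$ is a bad choice.

**Step 2: the complete problem.** Identify words $w\in\{0,1\}^*$ with indices of partial computable functions $\phi_w$ on $\mathbb N$. For $n\ge1$ let $B(w,n)$ be the r.e. predicate "$\exists n'\ge n$: $\phi_w(n')$ is defined". If $B(w,n)$ holds, then $B(w,n'')$ holds for all $1\le n''\le n$. The set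
$$\mathrm{FIN}=\{w:\mathrm{dom}\,\phi_w\text{ is finite}\}=\{w:\exists n\ge1\ \neg B(w,n)\}$$
is $\Sigma^0_2$-complete (Soare, *Recursively Enumerable Sets and Degrees*, Ch. IV). We construct, over a fixed alphabet, automata for languages $L_w$ with $L_w\in F_E\iff w\in\mathrm{FIN}$.

**Step 3: the machine and the rules.** The purpose is a rewriting system in which an unknown number of letters $d$ in the queue is converted into machine input. Fix a machine $M$ as in Section 7 with $\Theta\supseteq\{\vdash,0,1,C,I,\square\}$ which, started in $q_0$ on the blank cell immediately to the right of $\vdash wC^aI^b$ ($w\in\{0,1\}^*$, $a,b\ge0$), halts if and only if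
$$b<a\quad\text{or}\quad\big(b>a\text{ and }B(w,b-a)\big).\tag{5}$$
It exists: (5) is an r.e. predicate of $(w,a,b)$, so some one-tape machine with one-way infinite tape, given $\vdash wC^aI^b$ with $\vdash$ in cell $0$ as a left-end marker that is never overwritten or passed, reaches its halting state if and only if (5) holds. $M$ first moves its head left to $\vdash$ and then runs this machine.

Let $\Gamma_0=S\cup\{\mathsf h',\mathsf g,\mathsf s\}\cup\Theta\cup\{d,[,]\}$ with new letters $\mathsf g,\mathsf s,d$, and let the state letters be those of $S\cup\{\mathsf h',\mathsf g,\mathsf s\}$. The rules are (M1)–(M4) and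

* (G1) $\mathsf g\to C\mathsf gd$,
* (G2) $\mathsf g\to\mathsf s$,
* (G3) $\mathsf sd\to I\mathsf s$,
* (G4) $\mathsf s]\to q_0\square]$.

Let $w_0=[\vdash w\,\mathsf g]$ and $w_1=[\mathsf h']$. So $C$ counts the letters $d$ that the rules themselves produce, and $I$ counts the letters $d$ that are consumed. By inspection:

* (P1) holds, since in (G1)–(G4) the first letters of the two sides differ. No $v$ begins with $d$.
* Each $u,v$ has exactly one state letter and no $[$. The letter $]$ occurs, once, last, and in both $u$ and $v$, exactly in (M3) and (G4). If $v$ contains $\mathsf h$ or $\mathsf h'$, so does $u$.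
* Only rules (M4) can decrease the length, and only they decrease the number of $\Theta$-letters. Only (M3), (G1), (G4) increase the length. Each use of (G1) or (G3) adds one $\Theta$-letter. The letter $d$ is removed only by (G3).
* Along rule applications a unique state letter passes through
$$\mathsf g\ \to\ \mathsf s\ \to\ S\setminus\{\mathsf h\}\ \to\ \{\mathsf h,\mathsf h'\},\tag{6}$$
never going backward, and $\mathsf s$ is left only by (G4), which requires $]$.

Form $\Sigma,\mathcal W,\mathcal Z,N,\mathcal G$ as in Section 5, with the names of the letters depending on $w_0$ made independent of $w$ as before. Let $\Sigma_1=\Sigma\cup\{e,f',f''\}$. For each $n\ge1$ let $(g_1^{(n)},g_2^{(n)})$ extend $(g_1,g_2)$ by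
$$e\mapsto(d^n,\varepsilon),\qquad f'\mapsto(l,d^nl),\qquad f''\mapsto(l,d^{2n}l).$$

**Step 4: the graph of the extended pair.** Let $\mathcal G^{(n)}$ have as vertices $\varepsilon$, the words of $d^+$, and the words of $\Gamma^*$ containing garbage. Its edges are those of $\mathcal G$, a $d$-loop and an $\iota$-edge $Q\xrightarrow{\iota}Q\sharp\flat$ at each $Q\in d^+$, and $Q\xrightarrow{e}Qd^n$ at every vertex, $d^n\xrightarrow{f'}\varepsilon$, $d^{2n}\xrightarrow{f''}\varepsilon$. As in Lemma 5.2, $E(g_1^{(n)},g_2^{(n)})$ is the set of labels of closed walks at $\varepsilon$. The only new points are the following. At $Q\in d^+$ no $c_\pi$ applies, since $Qu$ begins with $d$ and $v$ does not; no $f_Z$ applies, since $Z$ contains garbage; no $s_W$ applies, since $Q\neq\varepsilon$; and the only $\gamma\in\Gamma$ that applies is $d$, which keeps the queue. The letter $e$ is always applicable, since $g_2^{(n)}(e)=\varepsilon$. And $f'$, $f''$ apply exactly when the queue is $d^n$, respectively $d^{2n}$.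

**Step 5: the language $L_w$.** Let $\mathcal G_0$ be the finite graph obtained from $\mathcal G$ (letters of $\Sigma$ only) by deleting the vertices of length $>N$ and all $c_\pi$-edges at vertices containing $[$. Let $\mathcal H$ be $\mathcal G_0$ with two new vertices $\delta_1,\delta_2$ and edges
$$\varepsilon\xrightarrow{e}\delta_1,\quad \delta_1\xrightarrow{d}\delta_1,\quad \delta_1\xrightarrow{e}\delta_2,\quad \delta_2\xrightarrow{d}\delta_2,\quad \delta_1\xrightarrow{f'}\varepsilon,\quad \delta_2\xrightarrow{f''}\varepsilon.$$
Let $L_w$ be the set of labels of closed walks at $\varepsilon$ in the finite deterministic graph $\mathcal H$. It does not depend on $n$ and is computable from $w$. Mapping $\delta_i$ to $d^{in}$ shows $L_w\subseteq E(g_1^{(n)},g_2^{(n)})$ for every $n\ge1$.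

**Lemma 9.1.** If $w\in\mathrm{FIN}$, then $L_w\in F_E$.

*Proof.* Since $\neg B(w,n)$ is preserved when $n$ grows, choose $n\ge2N+1$ with $\neg B(w,n)$. We show that every excursion in $\mathcal G^{(n)}$, which may now also start with $e$, have interior $e$-edges, or end with $f'$ or $f''$, has a label readable as an excursion of $\mathcal H$. Then $E(g_1^{(n)},g_2^{(n)})=L_w$.

*(a) Excursions ending with $f'$ or $f''$.* The last vertex before $\varepsilon$ has no garbage, and garbage is never removed, so no garbage is ever present. Thus the excursion starts with $e$, has vertices in $d^+$, and uses only $d$- and $e$-edges before its end. After $i$ letters $e$ the vertex is $d^{in}$. So $i=1$ for $f'$ and $i=2$ for $f''$, and the label is readable in $\mathcal H$.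

*(b) Excursions ending with $f_Z$, $Z\in\mathcal Z$.* As in Step 3 of Section 8: the numbers of $[$, of $]$ and of state letters are constant; garbage is never removed; letters of $\{\mathsf h,\mathsf h'\}$, once present, persist; and if the excursion starts with $s_W$ or $\iota$, it has at most one interior $\iota$-edge. The number of state letters is at most one, as this holds for $Z$. Three claims prepare the conclusion. The first says that inserting so many letters $d$ can be repaired only by a full computation.

*Claim 1. If $e$ is used, then the excursion starts with $s_{\sharp w_0}$ and $Z\in\{\sharp w_1,\sharp w_1\sharp\flat\}$.* At least $n\ge2N+1$ letters $d$ were inserted and $Z$ has at most $N$, so (G3) is used at least $N+1$ times. Each use adds a $\Theta$-letter, and $Z$ has at most $N$ of them, so rules (M4) are used. Hence $Z$ contains $\mathsf h$ or $\mathsf h'$. There is exactly one state letter throughout, so the excursion starts with some $s_W$ (the first vertices after $\iota$ and $e$ have no state letter). The state letter was $\mathsf s$ at a use of (G3) and in $\{\mathsf h,\mathsf h'\}$ at a use of (M4).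 By (6), (G4) has been used in between, so $]$ is present, and $Z$ contains $]$ together with $\mathsf h$ or $\mathsf h'$. The elements of $\mathcal Z$ containing $]$ come from the rules (M3), (G4) or from $w_0$, and none of these contain $\mathsf h$ or $\mathsf h'$, or they come from $w_1$. So $Z\in\{\sharp w_1,\sharp w_1\sharp\flat\}$. Hence $[$ is present from the start, and $W\in\{\sharp w_0,\sharp w_1\}$. As the state letter was $\mathsf s$ at some time, (6) excludes $W=\sharp w_1$.

*Claim 2. If $[$ is present and a $c_\pi$-edge is used, then the excursion starts with $s_{\sharp w_0}$ and $Z\in\{\sharp w_1,\sharp w_1\sharp\flat\}$.* If $e$ is used, this is Claim 1. Suppose $e$ is not used. Since $[$ is present, the excursion starts with $s_{\sharp w_0}$ or $s_{\sharp w_1}$, and $Z\in\{\sharp w_0,\sharp w_0\sharp\flat,\sharp w_1,\sharp w_1\sharp\flat\}$. Starting from $\sharp w_1=\sharp[\mathsf h']$ no rule ever applies, since a left side $\mathsf h'x$ with $x\in\Theta$ would be needed. So it starts from $\sharp w_0$. If $Z\in\{\sharp w_0,\sharp w_0\sharp\flat\}$, then by (6) the state letter is $\mathsf g$ throughout, so only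 (G1) is used. Each use adds a letter $C$ that is never removed, which contradicts that $Z$ has as many $\Theta$-letters as $\sharp w_0$.

*Claim 3. There is no excursion starting with $s_{\sharp w_0}$ and ending with $f_Z$, $Z\in\{\sharp w_1,\sharp w_1\sharp\flat\}$.* Suppose there is one. Consider the arc from $[$ to $]$, as in Lemma 8.1. As there, $\iota$-edges act outside the arc, and $c_\pi$-edges rewrite inside it. A letter $d$ inserted outside the arc would never be removed, but $Z$ has no $d$. So all $e$-edges insert $d^n$ inside the arc. Let $a,b,\rho$ be the numbers of uses of (G1), (G3), $e$. Neither $\sharp w_0$ nor $Z$ contains $d$, so counting letters $d$ gives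
$$0=a+\rho n-b.\tag{7}$$
Let $\hat y$ be the arc with all letters $d$ erased. On $\hat y$, $e$-edges do nothing; (G1), (G2), (G3) act as $\mathsf g\to C\mathsf g$, $\mathsf g\to\mathsf s$, $\mathsf s\to I\mathsf s$; the rules (M1)–(M4) and (G4) contain no $d$ and act as themselves. So, by (6), $\hat y$ starts at $[\vdash w\mathsf g]$, runs through words $[\vdash wC^i\mathsf g]$ with $i\le a$, then $[\vdash wC^aI^i\mathsf s]$ with $i\le b$, then $[\vdash wC^aI^bq_0\square]$, and then by $M$-rules to $[\mathsf h']$. By Lemma 7.1, $M$ halts on $\vdash wC^aI^b$, started as in (5). So $b<a$, or $b>a$ and $B(w,b-a)$. By (7), $b-a=\rho n\ge0$. Hence $\rho\ge1$ and $B(w,\rho n)$ holds, so $B(w,n)$ holds, a contradiction.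

*Conclusion of (b).* By Claims 1 and 3, no excursion of type (b) uses $e$. So it starts with $s_W$ or $\iota$, all its interior vertices contain garbage, and it is an excursion of $\mathcal G$, to which (X4) applies.

If $[$ is present, then by Claims 2 and 3 no $c_\pi$-edge is used. Lengths are at most $N$, and the excursion lies in $\mathcal G_0$.

Let $[$ be absent. If no rule (M4) is used, lengths never decrease and are at most $|Z|\le N$. Suppose a rule (M4) is used. Then $Z$ contains $\mathsf h$ or $\mathsf h'$ but no $[$. The only elements of $\mathcal Z$ containing $]$ and one of $\mathsf h,\mathsf h'$ are $\sharp w_1$ and $\sharp w_1\sharp\flat$, which contain $[$. So $Z$ contains no $]$, no vertex does, and (M3), (G4) are not used. Then the state letter is never $\mathsf g$ or $\mathsf s$: from these, $\{\mathsf h,\mathsf h'\}$ cannot be reached without (G4), and by (6) they cannot be reached from later state letters. So (G1) is not used. No used rule increases the length, and (X4) bounds all lengths by $N$. Thus the excursion lies in $\mathcal G_0$. $\square$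

**Lemma 9.2.** If $L_w\in F_E$, then $w\in\mathrm{FIN}$.

*Proof.* Let $E(h_1,h_2)=L_w$. Exactly as in Lemma 8.2, the words (B1)–(B4) are in $L_w$ and the words (B5) are not. (All are words over $\Sigma$, so only $\mathcal G_0\subseteq\mathcal G$ matters.) So Lemma 6.1 applies with $\Sigma_1\supseteq\Sigma$. Interchange $h_1,h_2$ if necessary, and let $D=\varphi(d)$.

*$D\neq1$.* Let $W=\sharp C\mathsf gd$, which is in $\mathcal W$ because of (G1). If $D=1$, then $\varphi(\sharp C\mathsf g)=\varphi(W)=o(s_W)$. So $o(s_W\sharp C\mathsf g)=\varphi(W)^{-1}\varphi(W)\varphi(W)=\varphi(W)$ and $s_W\sharp C\mathsf gf_W\in E(h_1,h_2)$. But in $\mathcal H$ the word $s_W\sharp C\mathsf g$ leads to the vertex $d\sharp C\mathsf g\neq W$, which has no $f_W$-edge. So $s_W\sharp C\mathsf gf_W\notin L_w$, a contradiction.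

*The letter $e$.* We determine it up to two exponents. Let $x=h_1(e)$, $y=h_2(e)$, $\tau=o(e)$. Since $ef',edf'\in L_w$, $\tau$ commutes with $D$. Since $e\notin L_w$, $\tau\neq1$. Since $eef'',eedf''\in L_w$, $o(ee)=y^{-1}\tau x$ commutes with $D$. Lemma 4.1 with $p=D$ gives $D=r^m$, $m\ge1$, $y=r^j$, $x=r^{j+\nu}$ with $\nu\neq0$, $j\ge0$, $j+\nu\ge0$. Therefore
$$h_2(e^m)=D^j,\qquad h_1(e^m)=D^{j+\nu}.\tag{8}$$
So $e^m$ consumes $j$ letters $d$ and produces $j+\nu$. We do not know $j$, but (G1) can supply $d^j$ in advance, and it records this in letters $C$.

*A word of $E(h_1,h_2)$.* Start with $o(s_{\sharp w_0})=\varphi(\sharp[\vdash w\mathsf g])$. By Remark 6.2 we can apply (G1) $j$ times, which gives $\sharp[\vdash wC^j\mathsf gd^j]$, and rotate, to reach a word $t$ with $o(t)=\varphi(d^j\,]\,\sharp[\vdash wC^j\mathsf g)$. By (8),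
$$o(te^m)=D^{-j}\,o(t)\,D^{j+\nu}=\varphi(\,]\,\sharp[\vdash wC^j\mathsf g\,d^{j+\nu}).$$
Rotate to $\varphi(\sharp[\vdash wC^j\mathsf gd^{j+\nu}])$, apply (G2), then (G3) $j+\nu$ times, then (G4), to get $\varphi(\sharp[\vdash wC^jI^{j+\nu}q_0\square])$. Suppose $M$, started as in (5), halts on $\vdash wC^jI^{j+\nu}$. Then by Lemma 7.1 and Remark 6.2 we continue to $\varphi(\sharp[\mathsf h'])$ and close with $f_{\sharp w_1}$. This yields a word $z\in E(h_1,h_2)$ that begins with $s_{\sharp w_0}$ and contains a letter $c_\pi$ before any of the letters $f_Z,f',f''$. But in $\mathcal H$ all vertices after $s_{\sharp w_0}$ and before the next such letter contain $[$, and they have no $c_\pi$-edges (and no $e$-edges). So $z\notin L_w$, a contradiction.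

Hence $M$ does not halt on $\vdash wC^jI^{j+\nu}$. If $\nu<0$, then $j+\nu<j$ and $M$ would halt by (5). So $\nu\ge1$, and non-halting means $\neg B(w,\nu)$. Therefore $w\in\mathrm{FIN}$. $\square$

By Lemmas 9.1 and 9.2, $w\mapsto L_w$ is a computable many-one reduction from $\mathrm{FIN}$ to membership in $F_E$ of regular languages over the fixed alphabet $\Sigma_1$. Together with the upper bound of Step 1, this proves Theorem 2. $\blacksquare$
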